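\title{Borel ideals, $F_\sigma$ extensions, and the ideal $\mathrm{conv}$}

\begin{abstract}
We prove that every Borel ideal on $\omega$ is contained in a proper $F_\sigma$ ideal or has a restriction to a positive set that lies above the ideal $\mathrm{conv}$ in the Kat\v{e}tov order. The proof combines a criterion for $F_\sigma$ extension of analytic ideals, a closed game that produces a robust notion of positivity, and the fact that the set of well-founded trees is not Borel. In hereditary form the dichotomy is an equivalence. Two examples show that the passage to a positive set cannot be omitted and that ``Borel'' cannot be weakened to ``coanalytic''.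
\end{abstract}

\section{Introduction}

An \emph{ideal} on a countable set $S$ is a family $\mathcal I\subseteq\mathcal P(S)$ that is closed under subsets and finite unions, contains all finite subsets of $S$, and does not contain $S$. Thus all ideals are proper; we sometimes repeat the word for emphasis. The members of $\mathcal I$ are the negligible sets. A set $X\subseteq S$ is \emph{$\mathcal I$-positive} if $X\notin\mathcal I$, and $\mathcal I^+=\mathcal P(S)\setminus\mathcal I$. For $X\in\mathcal I^+$ the \emph{restriction} $\mathcal I\upharpoonright X=\{A\cap X:A\in\mathcal I\}$ is an ideal on $X$; its members are the members of $\mathcal I$ contained in $X$. We identify $\mathcal P(S)$ with the compact space $2^S$ and call an ideal Borel, $F_\sigma$, analytic or coanalytic if it is such a subset of $2^S$.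

No ideal is $G_\delta$. Indeed, $\mathcal I$ and $\{S\setminus A:A\in\mathcal I\}$ are dense in $2^S$, so if they were $G_\delta$ they would meet by the Baire category theorem, and then $S\in\mathcal I$. Open sets and closed sets are $G_\delta$, so the $F_\sigma$ ideals are the simplest ideals there are; the ideal $\mathrm{Fin}$ of finite sets, being countable, is one of them. It is natural to ask which Borel ideals can be enlarged to an $F_\sigma$ ideal.

There is an obstruction. The Bolzano--Weierstrass theorem says that every $f:\omega\to[0,1]$ converges along a $\mathrm{Fin}$-positive set, and every $F_\sigma$ ideal shares this property (Lemma~\ref{lem:fsigma}). So if some $f:S\to[0,1]$ converges only along sets in $\mathcal I$, then $\mathcal I$ has no $F_\sigma$ extension. The simplest ideal of this kind lives on $Q=\mathbb Q\cap[0,1]$: the ideal $\mathrm{conv}$ is generated by the subsets of $Q$ that are ranges of sequences convergent in $[0,1]$, and the function in question is the identity. Equivalently, $\mathrm{conv}$ is generated by the subsets of $Q$ with only finitely many accumulation points in $[0,1]$.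

This example is universal in the following sense. For ideals $\mathcal I$ on $S$ and $\mathcal J$ on $T$, one writes $\mathcal I\leq_K\mathcal J$, or $\mathcal J\geq_K\mathcal I$, if there is a function $f:T\to S$ with $f^{-1}[A]\in\mathcal J$ for every $A\in\mathcal I$. This is the \emph{Kat\v{e}tov order}. It is inclusion up to a change of the underlying set: $\mathcal I\subseteq\mathcal J$ is the case where $f$ is the identity. Lemma~\ref{lem:katetov} shows that $\mathcal I\geq_K\mathrm{conv}$ holds exactly when some $f:S\to[0,1]$ converges only along sets in $\mathcal I$. Hence an ideal above $\mathrm{conv}$ has no $F_\sigma$ extension.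

The first guess is the converse, that a Borel ideal without $F_\sigma$ extension lies above $\mathrm{conv}$. This is false (Theorem~\ref{thm:C}). The next guess allows one to look for $\mathrm{conv}$ on a positive set. It is Conjecture~3.2.13 of \cite{IFCS}:
\begin{quote}
If $\mathcal I$ is a Borel ideal on $\omega$, then either there is an $\mathcal I$-positive set $X\subseteq\omega$ with $\mathcal I\upharpoonright X\geq_K\mathrm{conv}$, or there is an $F_\sigma$ ideal on $\omega$ containing $\mathcal I$.
\end{quote}
The ``or'' is inclusive, and both alternatives can hold. On $Q\cup\{2,3,4,\dots\}$ take the sets $A$ with $A\cap Q\in\mathrm{conv}$ and $A\setminus Q$ finite. This ideal is Borel (see Section~\ref{sec:prelim} for $\mathrm{conv}$), its restriction to $Q$ is $\mathrm{conv}$, and it is contained in the $F_\sigma$ ideal of all $A$ with $A\setminus Q$ finite.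

We prove the conjecture.

\begin{theorem}\label{thm:A}
Let $\mathcal I$ be a Borel ideal on $\omega$ such that $\mathcal I\upharpoonright X\not\geq_K\mathrm{conv}$ for every $X\in\mathcal I^+$. Then there is a proper $F_\sigma$ ideal $\mathcal J\supseteq\mathcal I$.
\end{theorem}

The hypothesis passes to restrictions, and when the conclusion is also required of all restrictions the two become equivalent.

\begin{theorem}\label{thm:B}
For a Borel ideal $\mathcal I$ the following are equivalent.
\begin{itemize}
\item[(a)] $\mathcal I\upharpoonright X\not\geq_K\mathrm{conv}$ for all $X\in\mathcal I^+$.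
\item[(b)] For every $X\in\mathcal I^+$, the ideal $\mathcal I\upharpoonright X$ is contained in a proper $F_\sigma$ ideal on $X$.
\end{itemize}
\end{theorem}

Two examples mark the limits of Theorem~\ref{thm:A}: the hypothesis is not enough for $X=\omega$ alone, and ``Borel'' cannot be relaxed to ``coanalytic''.

\begin{theorem}\label{thm:C}
There is a Borel ideal $\mathcal I$ on a countable set with $\mathcal I\not\geq_K\mathrm{conv}$ that is contained in no proper $F_\sigma$ ideal.
\end{theorem}

\begin{theorem}\label{thm:D}
There is a coanalytic ideal $\mathcal I$ on $\omega$ with $\mathcal I\upharpoonright X\not\geq_K\mathrm{conv}$ for all $X\in\mathcal I^+$ that is contained in no proper $F_\sigma$ ideal.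
\end{theorem}

All proofs are in ZFC. Section~\ref{sec:prelim} turns the hypothesis of Theorem~\ref{thm:A} into a Bolzano--Weierstrass property. Section~\ref{sec:criterion} reduces $F_\sigma$ extension to the existence of positive pseudointersections. Section~\ref{sec:trees} shows how the failure of pseudointersections at every scale lets an ideal recognize well-founded trees, and isolates the one missing ingredient, which the game of Section~\ref{sec:game} supplies. Section~\ref{sec:proof} completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}, and Sections~\ref{sec:C} and~\ref{sec:D} contain the two examples.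

\section{Convergence on positive sets}\label{sec:prelim}

\subsection*{Notation}
A natural number $n$ is identified with $\{0,\dots,n-1\}$. We write $A\subseteq^*B$ if $A\setminus B$ is finite, and say that $B$ \emph{almost contains} $A$. A set $A$ is a \emph{pseudointersection} of a sequence $(X_k)$ if $A\subseteq^*X_k$ for all $k$. A family of sets is \emph{hereditary} if it is closed under subsets. For finite sequences, $s\subseteq t$ means that $t$ extends $s$, $|s|$ is the length, $s{}^\frown m$ is $s$ followed by $m$, and a \emph{chain} is a set of pairwise comparable sequences.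

Let $M$ be a compact metric space, $f:X\to M$, and $Y\subseteq X$ infinite. We say that $f$ \emph{converges on $Y$} (to $r\in M$) if $\{k\in Y:d(f(k),r)\geq\varepsilon\}$ is finite for every $\varepsilon>0$. The limit is unique, and $f$ converges to it on every infinite $Y'\subseteq X$ with $Y'\subseteq^*Y$. Positive sets are infinite, so the definition applies to them.

\subsection*{Textbook facts}
A subset of a Polish space $X$ is \emph{analytic} if it is empty or a continuous image of $\omega^\omega$, equivalently if it is the projection of a closed subset of $X\times\omega^\omega$; it is \emph{coanalytic} if its complement is analytic. Borel sets are analytic. Countable unions, finite products and continuous images (in particular projections) of analytic sets are analytic. A map $F$ into $2^S$ is Borel if and only if each set $\{x:s\in F(x)\}$ is Borel. We use three classical theorems.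
\begin{itemize}
\item \emph{Suslin's theorem.} A set that is both analytic and coanalytic is Borel.
\item A \emph{tree} is a nonempty set $W\subseteq\omega^{<\omega}$ closed under initial segments; trees form a closed subset of $2^{\omega^{<\omega}}$. A tree is \emph{well-founded} if it has no infinite branch, that is, no $x\in\omega^\omega$ with $x\upharpoonright j\in W$ for all $j$. \emph{The set $\mathrm{WF}$ of well-founded trees is not Borel.}
\item \emph{The Gale--Stewart theorem}: closed games on arbitrary move sets are determined. We need it in this form. Players I and II move alternately, I always has a legal move, II loses as soon as she has none, and II wins every infinite play. Then one of the players has a winning strategy. (If I has no winning strategy and it is his turn, then each of his moves has a legal reply after which he still has none; II wins by always choosing such a reply.)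
\end{itemize}

A \emph{cluster point} of a sequence $(r_n)_{n\in N}$ in $[0,1]$ is a limit of a subsequence; if $N$ is finite there are none. Two consequences of compactness will be used.
\begin{itemize}
\item[(C1)] The sequence has more than $m$ cluster points if and only if there are $m+1$ pairwise disjoint closed intervals with rational endpoints, each containing $r_n$ for infinitely many $n$.
\item[(C2)] If $N$ is infinite and there are only finitely many cluster points, then $N$ is a union of finitely many infinite sets on each of which the sequence converges: surround the cluster points by disjoint closed neighborhoods, which miss only finitely many terms.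
\end{itemize}
Applied to an injective enumeration of $A\subseteq Q$, (C2) shows that $\mathrm{conv}$ consists of the sets with finitely many accumulation points, and (C1) then shows that $\mathrm{conv}$ is Borel.

\subsection*{The Kat\v{e}tov hypothesis as a compactness property}

\begin{lemma}\label{lem:katetov}
Let $\mathcal H$ be an ideal on a countable set $S$. Then $\mathcal H\geq_K\mathrm{conv}$ if and only if there is a function $f:S\to[0,1]$ that converges on no $\mathcal H$-positive set.
\end{lemma}

\begin{proof}
Let $g:S\to Q$ witness $\mathrm{conv}\leq_K\mathcal H$. If $g$ converges on $Y$, then $g[Y]$ is the range of a convergent sequence, so $g[Y]\in\mathrm{conv}$ and $Y\subseteq g^{-1}[g[Y]]\in\mathcal H$. So $f=g$ works.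

Conversely, let $f$ converge on no positive set. The values of $f$ need not be rational or distinct, so we perturb them: enumerate $S=\{s_k:k\in\omega\}$ and choose recursively an injective $g:S\to Q$ with $|g(s_k)-f(s_k)|<2^{-k}$. Let $A\subseteq Q$ be the range of a sequence converging to $r$, and let $Y=g^{-1}[A]$. If $Y$ is finite, then $Y\in\mathcal H$. Suppose $Y$ is infinite. For each $\varepsilon>0$ all but finitely many points of $A$ are within $\varepsilon$ of $r$, and $g$ is injective, so $g$ converges on $Y$ to $r$. Then so does $f$, and therefore $Y\in\mathcal H$. Every member of $\mathrm{conv}$ is covered by finitely many such sets $A$, so $g$ witnesses $\mathrm{conv}\leq_K\mathcal H$.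
\end{proof}

The $(\mathcal I\upharpoonright X)$-positive sets are the $\mathcal I$-positive subsets of $X$. So by Lemma~\ref{lem:katetov} the condition ``$\mathcal I\upharpoonright X\not\geq_K\mathrm{conv}$ for all $X\in\mathcal I^+$'' is equivalent to the following one, which is the form used from now on.
\begin{itemize}
\item[$(\star)$] For every $X\in\mathcal I^+$ and every $f:X\to[0,1]$ there is an $\mathcal I$-positive set $Y\subseteq X$ on which $f$ converges.
\end{itemize}
Since $2^\omega$ is homeomorphic to a closed subset of $[0,1]$, condition $(\star)$ gives the same statement for functions $f:X\to2^\omega$. For $\mathrm{Fin}$, condition $(\star)$ is the Bolzano--Weierstrass theorem. Its proof by bisection has two steps: halve the interval keeping infinitely many terms, then diagonalize. The first step works for every ideal. The second works for $F_\sigma$ ideals.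

\begin{lemma}\label{lem:fsigma}
Let $\mathcal J$ be an $F_\sigma$ ideal on a countable set.
\begin{itemize}
\item[(i)] Every decreasing sequence $(X_n)$ in $\mathcal J^+$ has a pseudointersection in $\mathcal J^+$.
\item[(ii)] If $X\in\mathcal J^+$ and $f:X\to M$ with $M=[0,1]$ or $M=2^\omega$, then $f$ converges on some $\mathcal J$-positive set $Y\subseteq X$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $\mathcal J=\bigcup_nK_n$ with $K_0\subseteq K_1\subseteq\cdots$ compact. The family $\{B:\exists A\in K_n\ B\subseteq A\}$ is a projection of a compact set of pairs $(B,A)$, hence compact, and it is contained in $\mathcal J$; so we may assume that each $K_n$ is hereditary. The set $X_n$ is a limit of its finite subsets, $X_n\notin K_n$, and $K_n$ is closed, so some finite $b_n\subseteq X_n$ is not in $K_n$. Let $Y=\bigcup_nb_n$. If $Y\in K_n$ then $b_n\in K_n$; so $Y\notin\mathcal J$. Also $Y\setminus X_n\subseteq\bigcup_{m<n}b_m$ is finite.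

(ii) Cover $M$ by finitely many sets of diameter at most $2^{-k}$. A positive set is the union of its intersections with their preimages, so one of these intersections is positive. This gives positive sets $X\supseteq X_1\supseteq X_2\supseteq\cdots$ with $\operatorname{diam}f[X_k]\leq2^{-k}$. The closures of the sets $f[X_k]$ have a single common point $r$. If $Y'$ is a positive pseudointersection as in (i), then $Y=Y'\cap X$ is positive and $f$ converges on $Y$ to $r$.
\end{proof}

\begin{corollary}\label{cor:obstruction}
If an ideal $\mathcal H$ on $S$ is contained in a proper $F_\sigma$ ideal on $S$, then $\mathcal H\not\geq_K\mathrm{conv}$.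
\end{corollary}

\begin{proof}
Let $\mathcal H\subseteq\mathcal J$ with $\mathcal J$ of class $F_\sigma$. As $S\in\mathcal J^+$, every $f:S\to[0,1]$ converges on a $\mathcal J$-positive set, which is $\mathcal H$-positive. Apply Lemma~\ref{lem:katetov}.
\end{proof}

\section{A criterion for $F_\sigma$ extension}\label{sec:criterion}

If $\mathcal I$ is contained in an $F_\sigma$ ideal $\mathcal H$, then by Lemma~\ref{lem:fsigma}(i) every decreasing sequence of $\mathcal H$-positive sets has an $\mathcal I$-positive pseudointersection. For analytic $\mathcal I$ the converse holds, and in the converse $\mathcal H$ need not be definable and need not contain $\mathcal I$.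

\begin{proposition}\label{prop:criterion}
Let $\mathcal I$ be an analytic ideal on $\omega$, and let $\mathcal H$ be an ideal on $\omega$ such that every decreasing sequence of $\mathcal H$-positive sets has an $\mathcal I$-positive pseudointersection. Then $\mathcal I$ is contained in a proper $F_\sigma$ ideal.
\end{proposition}

\begin{proof}
Let $U$ be an ultrafilter on $\omega$ extending the filter $\{\omega\setminus A:A\in\mathcal H\}$. Then $U\cap\mathcal H=\emptyset$. So $U$ contains no finite set, and every decreasing sequence in $U$ has an $\mathcal I$-positive pseudointersection. The ultrafilter is there to guarantee properness: a finite union of sets outside $U$ is outside $U$.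

Call $\mathcal S\subseteq\mathcal P(\omega)$ \emph{small} if $\mathcal S\subseteq\bigcup_{j\in\omega}K_j$ with each $K_j$ closed, hereditary and disjoint from $U$. The empty family, subfamilies of small families, and countable unions of small families are small.

\emph{Step 1: if $\mathcal I$ is small, the conclusion holds.} Let $(K_j)$ witness smallness, and let $\mathcal J$ be the family of all sets $B_1\cup\dots\cup B_r\cup F$ with $r\geq0$, $B_i\in K_{j_i}$ and $F$ finite. For fixed $j_1,\dots,j_r$ and $F$ these sets form a continuous image of the compact space $K_{j_1}\times\dots\times K_{j_r}$, so $\mathcal J$ is $F_\sigma$. It is closed under finite unions, it is hereditary because the $K_j$ are, and it contains $\mathcal I$ and the finite sets. No $B_i$ and no finite $F$ is in $U$, so $\mathcal J\cap U=\emptyset$ and $\omega\notin\mathcal J$.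

It remains to derive a contradiction from the assumption that $\mathcal I$ is not small. The plan is to build members of $\mathcal I$ by finite pieces, with the freedom at each step to add any finite subset of some set in $U$. A positive pseudointersection of all these sets will then be covered by two members of $\mathcal I$.

\emph{Step 2: large pairs.} Fix a continuous surjection $\varphi:\omega^\omega\to\mathcal I$. For $s\in\omega^{<\omega}$ and finite $a\subseteq\omega$ let
\[
\mathcal I_{s,a}=\{A\subseteq\omega:\ \exists y\in\omega^\omega\ \ s\subseteq y\text{ and }A\cup a\subseteq\varphi(y)\},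
\]
and call $(s,a)$ \emph{large} if $\mathcal I_{s,a}$ is not small. Since $\mathcal I$ is hereditary, $\mathcal I_{\emptyset,\emptyset}=\mathcal I$, so $(\emptyset,\emptyset)$ is large. Let $(s,a)$ be large.
\begin{itemize}
\item[(a)] There is $m\in\omega$ such that $(s{}^\frown m,a)$ is large, because $\mathcal I_{s,a}=\bigcup_m\mathcal I_{s{}^\frown m,a}$.
\item[(b)] There is $p\in U$ such that $(s,a\cup b)$ is large for all finite $b\subseteq p$.
\end{itemize}
For (b), let $\mathcal B$ be the countable family of finite sets $b$ with $\mathcal I_{s,a\cup b}$ small, and suppose every $p\in U$ contains a member of $\mathcal B$. Then $K=\{A:b\not\subseteq A\text{ for all }b\in\mathcal B\}$ is an intersection of clopen sets, it is hereditary, and it is disjoint from $U$. If $A\in\mathcal I_{s,a}\setminus K$, pick $b\in\mathcal B$ with $b\subseteq A$; then $A\cup a\cup b=A\cup a$, so $A\in\mathcal I_{s,a\cup b}$. Hence $\mathcal I_{s,a}\subseteq K\cup\bigcup_{b\in\mathcal B}\mathcal I_{s,a\cup b}$ is small, a contradiction.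

Fix such $m(s,a)$ and $p(s,a)$ for every large pair.

\emph{Step 3: runs.} A \emph{run} starts at the state $(s_0,a_0)=(\emptyset,\emptyset)$. At step $i$ a finite set $b_i\subseteq p(s_i,a_i)$ is chosen, and the new state is
\[
a_{i+1}=a_i\cup b_i,\qquad s_{i+1}=s_i{}^\frown m(s_i,a_{i+1}).
\]
By (b) the pair $(s_i,a_{i+1})$ is large, and by (a) so is $(s_{i+1},a_{i+1})$; so the run can always be continued. For an infinite run, $\bigcup_ib_i\in\mathcal I$. Indeed, let $y=\bigcup_is_i\in\omega^\omega$. As $\mathcal I_{s_i,a_i}\neq\emptyset$, there is $y_i\supseteq s_i$ with $a_i\subseteq\varphi(y_i)$. Then $y_i\to y$, so $\varphi(y_i)\to\varphi(y)$, and each element of $\bigcup_ib_i$ lies in $\varphi(y_i)$ for all large $i$. Thus $\bigcup_ib_i\subseteq\varphi(y)\in\mathcal I$.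

\emph{Step 4: two runs cover a positive set.} There are countably many sets $p(s,a)$. Their finite intersections form a decreasing sequence in $U$, so there is $Y\in\mathcal I^+$ with $Y\subseteq^*p(s,a)$ for all large $(s,a)$. One would like a run that exhausts $Y$. The obstacle is that $Y\setminus p(s,a)$ is finite but not empty, and depends on the state; after each step the run has to skip a finite part of $Y$. So we cut $\omega$ into intervals long enough to absorb the exceptional sets and let two runs take alternate intervals.

For each $j$ and $l$, only finitely many states are reached by runs of at most $j$ steps with all $b$'s contained in $l$. Choose $0=l_0<l_1<\cdots$ such that $Y\setminus l_{j+1}\subseteq p(s,a)$ for every state $(s,a)$ reached in at most $j$ steps with all $b$'s contained in $l_j$. For $e\in\{0,1\}$ let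
\[
b^e_i=Y\cap[l_{2i+1+e},\,l_{2i+2+e}).
\]
For fixed $e$ these sets form a run. Suppose $b^e_0,\dots,b^e_{i-1}$ were legal and led to $(s_i,a_i)$. They are contained in $l_{2i+e}$, and $i\leq2i+e$, so $b^e_i\subseteq Y\setminus l_{2i+e+1}\subseteq p(s_i,a_i)$. By Step~3, $\bigcup_ib_i^e\in\mathcal I$ for $e=0,1$. The intervals used cover $[l_1,\infty)$, so $Y\subseteq l_1\cup\bigcup_ib^0_i\cup\bigcup_ib^1_i\in\mathcal I$, a contradiction.
\end{proof}

\section{Null towers and well-founded trees}\label{sec:trees}

Let $\mathcal I$ be a Borel ideal on $\omega$ satisfying $(\star)$. Call a decreasing sequence of positive subsets of $X$ a \emph{null tower} in $X$ if all of its pseudointersections are in $\mathcal I$. If some $X\in\mathcal I^+$ has no null tower, then Proposition~\ref{prop:criterion} applies with $\mathcal H=\{A:A\cap X\in\mathcal I\}$, and we are done. So the case to understand is that null towers occur in every positive set.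

Let $(X_k)$ be a null tower. Its intersection is a pseudointersection, hence in $\mathcal I$, and after removing it we have $\bigcap_kX_k=\emptyset$. The \emph{layers} $X_k\setminus X_{k+1}$ then partition $X_0$, and a subset of $X_0$ that meets every layer in a finite set is a pseudointersection, so it is in $\mathcal I$. Condition $(\star)$ upgrades ``finite'' to ``in $\mathcal I$''.

\begin{lemma}\label{lem:sum}
Let $\mathcal I$ be an ideal satisfying $(\star)$, and let $(Z_i)_{i\in\omega}$ be pairwise disjoint sets such that every $S\subseteq\bigcup_iZ_i$ with all $S\cap Z_i$ finite is in $\mathcal I$. Then every $B\subseteq\bigcup_iZ_i$ with all $B\cap Z_i\in\mathcal I$ is in $\mathcal I$.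
\end{lemma}

\begin{proof}
Suppose $B\in\mathcal I^+$. Define $f:B\to[0,1]$ by $f=\frac1{i+1}$ on $B\cap Z_i$, and let $Y\subseteq B$ be a positive set on which $f$ converges. The limit lies in the closed set $\{0\}\cup\{\frac1{i+1}:i\in\omega\}$. If it is $\frac1{i+1}$, an isolated point of this set, then $Y\subseteq^*B\cap Z_i\in\mathcal I$. If it is $0$, then every $Y\cap Z_i$ is finite and $Y\in\mathcal I$ by hypothesis. Both cases contradict $Y\in\mathcal I^+$.
\end{proof}

The lemma fails without $(\star)$. Let $\mathrm{Fin}\times\mathrm{Fin}$ be the ideal of all $A\subseteq\omega\times\omega$ that meet all but finitely many columns $Z_i=\{i\}\times\omega$ in a finite set. The columns satisfy the hypothesis and belong to the ideal, but their union does not.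

Return to the null tower. Lemma~\ref{lem:sum}, applied to $B=X_k$ and the layers with index at least $k$, shows that one of these layers is positive. So infinitely many layers are positive. Each of them has a null tower, whose positive layers have null towers, and so on. The result is a system of sets indexed by $\omega^{<\omega}$ with the first two properties in the next definition.

\begin{definition}\label{def:scheme}
A \emph{scheme} for $\mathcal I$ consists of sets $Z_r$ for $r\in\omega^{<\omega}$ and finite sets $e_r\subseteq Z_r$ for $r\neq\emptyset$ such that:
\begin{itemize}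
\item[(T1)] for each $r$, the sets $Z_{r{}^\frown i}$ $(i\in\omega)$ are pairwise disjoint subsets of $Z_r$;
\item[(T2)] every $S\subseteq\bigcup_iZ_{r{}^\frown i}$ with all $S\cap Z_{r{}^\frown i}$ finite is in $\mathcal I$;
\item[(T3)] for every $x\in\omega^\omega$, the set $\bigcup_{j\geq1}e_{x\upharpoonright j}$ is $\mathcal I$-positive.
\end{itemize}
For a tree $W$ put $D_W=\bigcup\{e_r:\emptyset\neq r\in W\}$.
\end{definition}

\begin{example}\label{ex:wf}
For $r\in\omega^{<\omega}$ let $\mathrm{cone}(r)=\{t\in\omega^{<\omega}:t\supseteq r\}$. Let $\mathcal W$ be the family of subsets of $\omega^{<\omega}$ that contain no infinite chain. It is an ideal, since an infinite chain in $A\cup B$ has an infinite subchain in $A$ or in $B$. It satisfies $(\star)$: a positive set contains an infinite chain, and a function into $[0,1]$ converges on an infinite subchain. The sets $Z_r=\mathrm{cone}(r)$ and $e_r=\{r\}$ form a scheme. For (T2), a chain in $\bigcup_i\mathrm{cone}(r{}^\frown i)$ lies in a single one of these cones; (T1) and (T3) hold by definition. Here $D_W=W\setminus\{\emptyset\}$, and $D_W\in\mathcal W$ if and only if $W\in\mathrm{WF}$. So $\mathcal W$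 is not Borel.
\end{example}

The same equivalence holds for every scheme. The first two ranks show the mechanism. For $W=\omega^{\leq1}$ the set $D_W=\bigcup_ie_{(i)}$ meets each $Z_{(i)}$ in the finite set $e_{(i)}$, so $D_W\in\mathcal I$ by (T2) at the root. For $W=\omega^{\leq2}$ we have $D_W\cap Z_{(i)}=e_{(i)}\cup\bigcup_je_{(i,j)}$, which is in $\mathcal I$ by (T2) at $(i)$ but may be infinite. Now (T2) at the root no longer applies, and Lemma~\ref{lem:sum} is what gives $D_W\in\mathcal I$. In this way $(\star)$ carries an induction through all well-founded trees.

\begin{proposition}\label{prop:scheme}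
If an ideal $\mathcal I$ on $\omega$ satisfies $(\star)$ and has a scheme, then $\mathcal I$ is not Borel.
\end{proposition}

\begin{proof}
By (T1), $Z_s\subseteq Z_r$ for $r\subseteq s$, and $Z_s\cap Z_r=\emptyset$ if $r,s$ are incomparable: if $j$ is the first place where they differ, then $Z_{r\upharpoonright(j+1)}$ and $Z_{s\upharpoonright(j+1)}$ are disjoint.

If $W$ has an infinite branch $x$, then $D_W\supseteq\bigcup_{j\geq1}e_{x\upharpoonright j}$ is positive by (T3).

Let $W$ be well-founded. We claim that $D_W\cap Z_r\in\mathcal I$ for all $r\in W$. If not, then among the $r\in W$ for which the claim fails there is one such that it holds for all $r{}^\frown i\in W$, since otherwise the failures could be continued to an infinite branch. Fix this $r$ and let $B=\bigcup\{e_s:r\subsetneq s\in W\}$. Each $s\supsetneq r$ extends exactly one $r{}^\frown i$, and then $e_s\subseteq Z_{r{}^\frown i}$. So $B\subseteq\bigcup_iZ_{r{}^\frown i}$. If $r{}^\frown i\notin W$, then no $s\in W$ extends $r{}^\frown i$, and $B\cap Z_{r{}^\frown i}=\emptyset$. If $r{}^\frown i\in W$, then $B\cap Z_{r{}^\frown i}\subseteq D_W\cap Z_{r{}^\frown i}\in\mathcal I$. By (T2) and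 Lemma~\ref{lem:sum}, $B\in\mathcal I$. The remaining $s\in W$ are either incomparable with $r$, and then $e_s\cap Z_r=\emptyset$, or initial segments of $r$, and these contribute a finite set. So $D_W\cap Z_r\in\mathcal I$, a contradiction. For $r=\emptyset$ the claim gives $D_W\in\mathcal I$.

Thus $\mathrm{WF}=\{W:D_W\in\mathcal I\}$. For each $k$ the set $\{W:k\in D_W\}=\bigcup\{\{W:r\in W\}:k\in e_r\}$ is open, so $W\mapsto D_W$ is a Borel map. If $\mathcal I$ were Borel, $\mathrm{WF}$ would be Borel.
\end{proof}

It remains to obtain (T3), and here the naive construction breaks down. Any set $\bigcup_je_{x\upharpoonright j}$ with $e_r\subseteq Z_r$ finite is a pseudointersection of the decreasing sequence $(Z_{x\upharpoonright j})_j$, and nothing prevents this sequence from being a null tower itself. Positivity of $Z_r$ is too weak an induction hypothesis. The set $Z_r$ must come with a finite part of a future positive set and a guarantee that this part can be completed however $Z_r$ is cut later. A game makes this precise.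

\section{A game and strong sets}\label{sec:game}

In this section and the next, $\mathcal I$ is a Borel ideal on $\omega$ satisfying $(\star)$. Since $\mathcal I^+$ is analytic, there is a closed set $C\subseteq2^\omega\times\omega^\omega$ whose projection to the first coordinate is $\mathcal I^+$. If $(Y,w)\in C$, then $w$ is a witness that $Y$ is positive.

A \emph{position} is a triple $\pi=(t,u,n)=(t_\pi,u_\pi,n_\pi)$ with $t\in\omega^{<\omega}$, $n\in\omega$ and $u\subseteq n$, such that there is $(Y,w)\in C$ with $Y\cap n=u$ and $t\subseteq w$. It records a positive set below $n$ together with an initial segment of its witness. Write $\pi'\succ\pi$ if $t_{\pi'}\supsetneq t_\pi$, $n_{\pi'}>n_\pi$ and $u_{\pi'}\cap n_\pi=u_\pi$. This relation is transitive. There are countably many positions, and $o=(\emptyset,\emptyset,0)$ is one of them because $C\neq\emptyset$.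

\begin{lemma}\label{lem:limit}
Let $\pi_0\prec\pi_1\prec\cdots$, $Y=\bigcup_iu_{\pi_i}$ and $w=\bigcup_it_{\pi_i}$. Then $(Y,w)\in C$; in particular $Y\in\mathcal I^+$.
\end{lemma}

\begin{proof}
We have $Y\cap n_{\pi_i}=u_{\pi_i}$ for all $i$. Choose $(Y_i,w_i)\in C$ with $Y_i\cap n_{\pi_i}=u_{\pi_i}$ and $t_{\pi_i}\subseteq w_i$. Since $n_{\pi_i}\to\infty$ and $|t_{\pi_i}|\to\infty$, we have $(Y_i,w_i)\to(Y,w)$, and $C$ is closed.
\end{proof}

A \emph{finite partition} of $X$ is a finite family of pairwise disjoint sets with union $X$; the empty set is allowed as a piece.

\begin{definition}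
Let $\pi$ be a position and $X\subseteq\omega$. The game $\mathbb G(\pi,X)$ starts with $\pi_0=\pi$ and $X_0=X$. In round $i=0,1,\dots$ player I plays a finite partition $\mathcal Q_i$ of $X_i$. Player II answers with a piece $X_{i+1}\in\mathcal Q_i$ and a position $\pi_{i+1}\succ\pi_i$ such that
\[
u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq X_{i+1}.
\]
Player II loses if she cannot move, and she wins every infinite play. The set $X$ is \emph{$\pi$-strong} if II has a winning strategy in $\mathbb G(\pi,X)$.
\end{definition}

So II builds a positive set, taking the new elements from the current piece, while I keeps cutting. What remains of the game after the first round is $\mathbb G(\pi_1,X_1)$. By the Gale--Stewart theorem, if $X$ is not $\pi$-strong, then I has a winning strategy in $\mathbb G(\pi,X)$.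

\begin{example}
Let $\mathcal I=\mathrm{Fin}$ and let $C$ consist of the pairs $(Y,w)$ with $w$ strictly increasing and $w(i)\in Y$ for all $i$. Then $X$ is $(t,u,n)$-strong if and only if $X$ is infinite and all entries of $t$ are below $n$. If both conditions hold, II picks an infinite piece and an element $a\geq n$ of it, moves to $(t{}^\frown a,u\cup\{a\},a+1)$, and both conditions hold again. If $X$ is finite, or if $t$ has an entry $a\geq n$, let I play $\{X\cap\{a\},X\setminus\{a\}\}$ in the second case and trivial partitions in all other rounds. An infinite play would give $(Y,w)\in C$ with $Y\setminus n\subseteq X_1$ and $t\subseteq w$; but $Y$ is finite or $a\notin Y$. So strength depends on the position: II must not promise an element that I can cut away.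
\end{example}

\begin{lemma}\label{lem:strong}
Let $\pi$ be a position.
\begin{itemize}
\item[(S1)] Every $\pi$-strong set is $\mathcal I$-positive.
\item[(S2)] Every superset of a $\pi$-strong set is $\pi$-strong.
\item[(S3)] If $X'\cup X''$ is $\pi$-strong, then $X'$ or $X''$ is $\pi$-strong.
\item[(S4)] If $X$ is $\pi$-strong, there is $\pi'\succ\pi$ such that $u_{\pi'}\setminus n_\pi\subseteq X$ and $X$ is $\pi'$-strong.
\end{itemize}
\end{lemma}

\begin{proof}
(S1) Let I play $\{X\}$ in every round against a winning strategy of II. By Lemma~\ref{lem:limit} the set $Y=\bigcup_iu_{\pi_i}$ is positive, and $Y\setminus n_\pi\subseteq X$.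

(S2) Let $X\subseteq X'$ with $X$ $\pi$-strong. In $\mathbb G(\pi,X')$ player II keeps an auxiliary play of $\mathbb G(\pi,X)$ according to her winning strategy, with the same positions and with $X_i\subseteq X'_i$. When I plays $\mathcal Q'_i$, she feeds $\{R\cap X_i:R\in\mathcal Q'_i\}$ to the strategy, obtains an answer $(R\cap X_i,\pi_{i+1})$, and plays $(R,\pi_{i+1})$, which is legal.

(S3) By (S2) we may replace $X''$ by $X''\setminus X'$ and assume that the sets are disjoint. If neither is $\pi$-strong, then I has winning strategies in $\mathbb G(\pi,X')$ and $\mathbb G(\pi,X'')$. In $\mathbb G(\pi,X'\cup X'')$ he opens with the union of the two opening partitions. A legal answer of II is a legal answer in one of the two games, and I continues with the strategy for that game. This is a winning strategy for I, so $X'\cup X''$ is not $\pi$-strong.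

(S4) Let $(X,\pi')$ be the answer of a winning strategy to the opening move $\{X\}$. The rest of the strategy wins $\mathbb G(\pi',X)$.
\end{proof}

Properties (S1)--(S3) say that strength at a fixed position behaves like positivity for an ideal containing $\mathcal I$, provided that there are strong sets at all. This is where $(\star)$ is needed. A strategy for I mentions only countably many sets; $(\star)$ provides a positive set $Y$ that none of them splits; and II plays half of $Y$, using the gaps between alternate intervals as in the proof of Proposition~\ref{prop:criterion}.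

\begin{lemma}\label{lem:start}
The set $\omega$ is $o$-strong.
\end{lemma}

\begin{proof}
Otherwise I has a winning strategy $\Sigma$ in $\mathbb G(o,\omega)$. In each round II has only countably many moves, so there are countably many finite plays consistent with $\Sigma$. Let $(R_j)_{j\in\omega}$ list all pieces of all partitions that occur in them. Apply $(\star)$ to the map $k\mapsto(1_{R_j}(k))_{j\in\omega}$ from $\omega$ to $2^\omega$. It converges on some $Y\in\mathcal I^+$, which means that for each $j$ either $Y\subseteq^*R_j$ or $Y\cap R_j$ is finite. Consequently, if $\Sigma$ plays a partition of a set that almost contains $Y$, then exactly one piece almost contains $Y$: at least one because $Y$ is infinite and there are finitely many pieces, at most one because the pieces are disjoint.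

Let II always choose that piece. A play is then determined by her positions. Call $h=(\pi_1,\dots,\pi_i)$, $i\geq0$, a \emph{history} if these positions, together with the pieces almost containing $Y$, are legal moves against $\Sigma$, and let $p_h$ be the piece of $\Sigma$'s next partition with $Y\subseteq^*p_h$. With $\pi_0=o$, the sequence $h{}^\frown\pi_{i+1}$ is a history if and only if $\pi_{i+1}\succ\pi_i$ and $u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq p_h$.

Let the \emph{size} of a position $(t,u,n)$ be the maximum of $n$, $|t|$ and the entries of $t$. Let $H_l$ be the set of histories all of whose positions have size at most $l$. It is finite, because there are finitely many positions of size at most $l$ and no position is repeated in a history. Choose $0=l_0<l_1<\cdots$ with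
\[
Y\setminus l_{j+1}\subseteq p_h\qquad\text{for all }h\in H_{l_j}.
\]
For $e\in\{0,1\}$ let $Y_e$ be the union of the sets $Y\cap[l_j,l_{j+1})$ with $j\geq1$ and $j\equiv e\pmod2$. Since $Y_0\cup Y_1=Y\setminus l_1$ is positive, we can fix $e$ with $Y_e\in\mathcal I^+$ and $w$ with $(Y_e,w)\in C$.

Player II reveals $(Y_e,w)$ slowly, always stopping at the left end of a gap of $Y_e$. Let $j_0=0$ and choose $0<j_1<j_2<\cdots$, all $\not\equiv e\pmod2$, such that $l_{j_i}$ is at least $i$ and at least $w(0),\dots,w(i-1)$. Put
\[
n_i=l_{j_i},\qquad\pi_i=(w\upharpoonright i,\ Y_e\cap n_i,\ n_i).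
\]
These are positions, witnessed by $(Y_e,w)$; we have $o=\pi_0\prec\pi_1\prec\cdots$; the size of $\pi_i$ is $n_i$; and $Y_e\cap[l_{j_i},l_{j_i+1})=\emptyset$ for all $i\geq0$. We show by induction that $h_i=(\pi_1,\dots,\pi_i)$ is a history. The empty sequence is one. If $h_i$ is a history, then $h_i\in H_{l_{j_i}}$, and therefore
\[
u_{\pi_{i+1}}\setminus n_i\subseteq Y_e\setminus l_{j_i}\subseteq Y\setminus l_{j_i+1}\subseteq p_{h_i}.
\]
So $h_{i+1}$ is a history. Thus II survives all rounds against $\Sigma$, a contradiction.
\end{proof}

\section{Proof of the dichotomy}\label{sec:proof}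

We repeat the construction of Section~\ref{sec:trees} with strong sets in place of positive sets. Let $X$ be $\pi$-strong. A \emph{null $\pi$-tower} in $X$ is a decreasing sequence $(X_k)$ of $\pi$-strong subsets of $X$ all of whose pseudointersections are in $\mathcal I$. We may pass to a null $\pi$-tower with empty intersection: $R=\bigcap_kX_k$ is a pseudointersection, so $R\in\mathcal I$; by (S1) it is not $\pi$-strong; by (S3) each $X_k\setminus R$ is $\pi$-strong; and pseudointersections of $(X_k\setminus R)$ are pseudointersections of $(X_k)$.

We need strong layers. It is enough to find them after grouping several consecutive layers and advancing the position, and the advance is welcome, since it produces the finite sets $e_r$. The reason such layers exist is that otherwise II could descend along the tower and build a positive pseudointersection.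

\begin{lemma}\label{lem:layer}
Let $(X_k)$ be a null $\pi$-tower with $\bigcap_kX_k=\emptyset$. For every $k$ there are $l>k$ and $\pi'\succ\pi$ such that $u_{\pi'}\setminus n_\pi\subseteq X_k\setminus X_l$ and $X_k\setminus X_l$ is $\pi'$-strong.
\end{lemma}

\begin{proof}
Suppose this fails for $k$. Call a position $\varpi$ \emph{suitable} if $\varpi\succ\pi$, $u_\varpi\setminus n_\pi\subseteq X_k$, and $X_k$ is $\varpi$-strong.

\emph{If $\varpi$ is suitable, then $X_l$ is $\varpi$-strong for all $l\geq k$.} The set $u_\varpi\setminus n_\pi$ is finite and the tower decreases to $\emptyset$, so there is $l'\geq l$, $l'>k$, with $u_\varpi\setminus n_\pi\subseteq X_k\setminus X_{l'}$. By assumption $X_k\setminus X_{l'}$ is not $\varpi$-strong. By (S3) $X_{l'}$ is $\varpi$-strong, and by (S2) so is $X_l$.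

By (S4) applied to $\pi$ and $X_k$ there is a suitable $\pi_1$. Let $\pi_i$ be suitable, $i\geq1$. Then $X_{k+i}$ is $\pi_i$-strong, and (S4) gives $\pi_{i+1}\succ\pi_i$ such that $u_{\pi_{i+1}}\setminus n_{\pi_i}\subseteq X_{k+i}$ and $X_{k+i}$ is $\pi_{i+1}$-strong. This position is suitable: $X_k$ is $\pi_{i+1}$-strong by (S2), and
\[
u_{\pi_{i+1}}\setminus n_\pi=(u_{\pi_i}\setminus n_\pi)\cup(u_{\pi_{i+1}}\setminus n_{\pi_i})\subseteq X_k .
\]
By Lemma~\ref{lem:limit}, $Y=\bigcup_iu_{\pi_i}$ is positive. For $i\geq1$ we have $Y\setminus n_{\pi_i}=\bigcup_{m\geq i}(u_{\pi_{m+1}}\setminus n_{\pi_m})\subseteq X_{k+i}$. So $Y$ is a positive pseudointersection of $(X_k)$, a contradiction.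
\end{proof}

\begin{proposition}\label{prop:notower}
There are a position $\pi$ and a $\pi$-strong set $X$ such that there is no null $\pi$-tower in $X$.
\end{proposition}

\begin{proof}
Suppose not. We build a scheme for $\mathcal I$, contradicting Proposition~\ref{prop:scheme}. By recursion on $|r|$ we choose positions $\pi_r$ and $\pi_r$-strong sets $Z_r$, starting with $\pi_\emptyset=o$ and $Z_\emptyset=\omega$ (Lemma~\ref{lem:start}). Given $\pi_r$ and $Z_r$, take a null $\pi_r$-tower $(X_k)$ in $Z_r$ with empty intersection. Iterating Lemma~\ref{lem:layer} gives $0=k_0<k_1<\cdots$ and positions $\pi_{r{}^\frown i}\succ\pi_r$ such that, with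
\[
Z_{r{}^\frown i}=X_{k_i}\setminus X_{k_{i+1}},\qquad e_{r{}^\frown i}=u_{\pi_{r{}^\frown i}}\setminus n_{\pi_r},
\]
we have $e_{r{}^\frown i}\subseteq Z_{r{}^\frown i}$ and $Z_{r{}^\frown i}$ is $\pi_{r{}^\frown i}$-strong.

Property (T1) holds because the tower is decreasing and contained in $Z_r$. For (T2), let $S\subseteq\bigcup_iZ_{r{}^\frown i}$ meet each $Z_{r{}^\frown i}$ in a finite set. Then $S\setminus X_{k_i}\subseteq\bigcup_{m<i}(S\cap Z_{r{}^\frown m})$ is finite for all $i$, so $S$ is a pseudointersection of the tower and $S\in\mathcal I$. For (T3), let $x\in\omega^\omega$. Then $o=\pi_{x\upharpoonright0}\prec\pi_{x\upharpoonright1}\prec\cdots$, and $u_{\pi_{x\upharpoonright j}}=e_{x\upharpoonright1}\cup\dots\cup e_{x\upharpoonright j}$ by induction on $j$. So $\bigcup_{j\geq1}e_{x\upharpoonright j}=\bigcup_ju_{\pi_{x\upharpoonright j}}$ is positive by Lemma~\ref{lem:limit}.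
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:katetov}, $\mathcal I$ satisfies $(\star)$. Take $\pi$ and $X$ as in Proposition~\ref{prop:notower}, and let
\[
\mathcal H=\{A\subseteq\omega:\ A\cap X\text{ is not }\pi\text{-strong}\}.
\]
This family is hereditary by (S2), closed under finite unions by (S3), contains the finite sets by (S1), and does not contain $\omega$ because $X$ is $\pi$-strong. So $\mathcal H$ is an ideal. If $(A_k)$ is a decreasing sequence in $\mathcal H^+$, then $(A_k\cap X)$ is a decreasing sequence of $\pi$-strong subsets of $X$. It is not a null $\pi$-tower, so it has an $\mathcal I$-positive pseudointersection, which is also a pseudointersection of $(A_k)$. By Proposition~\ref{prop:criterion}, $\mathcal I$ is contained in a proper $F_\sigma$ ideal.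
\end{proof}

\begin{remark}
Condition $(\star)$ is used twice: in Lemma~\ref{lem:start}, to start the game, and in Lemma~\ref{lem:sum}, to carry the induction over well-founded trees. Definability enters three times. The game needs $\mathcal I^+$ to be analytic, Proposition~\ref{prop:criterion} needs $\mathcal I$ to be analytic, and Proposition~\ref{prop:notower} needs $\mathcal I$ to be too simple to compute $\mathrm{WF}$. Theorem~\ref{thm:D} shows that the first of these assumptions does not suffice alone.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a)$\Rightarrow$(b). Let $X\in\mathcal I^+$. The ideal $\mathcal I\upharpoonright X$ is the preimage of $\mathcal I$ under the continuous inclusion $\mathcal P(X)\to\mathcal P(\omega)$, so it is Borel. If $X'\subseteq X$ is positive, then $(\mathcal I\upharpoonright X)\upharpoonright X'=\mathcal I\upharpoonright X'\not\geq_K\mathrm{conv}$. Identify $X$ with $\omega$ and apply Theorem~\ref{thm:A}.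

(b)$\Rightarrow$(a). Apply Corollary~\ref{cor:obstruction} to $\mathcal I\upharpoonright X$.
\end{proof}

\begin{corollary}
A Borel ideal is contained in a proper $F_\sigma$ ideal if and only if it is contained in a Borel ideal $\mathcal I'$ with $\mathcal I'\upharpoonright X\not\geq_K\mathrm{conv}$ for all $\mathcal I'$-positive $X$.
\end{corollary}

\begin{proof}
An $F_\sigma$ ideal is Borel and satisfies $(\star)$ by Lemma~\ref{lem:fsigma}(ii), so it can serve as $\mathcal I'$. Conversely, Theorem~\ref{thm:A} applied to $\mathcal I'$ gives the extension.
\end{proof}

\section{The restriction to a positive set is necessary}\label{sec:C}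

The ideal $\mathcal W$ of Example~\ref{ex:wf} is contained in an $F_\sigma$ ideal: fix a branch and take all sets that meet it in a finite set. To prove Theorem~\ref{thm:C} we change $\mathcal W$ in two ways. We place a copy of $\mathrm{conv}$ along every branch, which destroys these extensions, and we keep only those sets without infinite chains that have finite rank, which makes the ideal Borel. The copy of $\mathrm{conv}$ on a branch $x$ labels the node $x\upharpoonright n$ by the \emph{next} entry $x(n)$. The label is not a function of the node, and this is what keeps the whole ideal from being above $\mathrm{conv}$.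

Let $T=Q^{<\omega}$, a countable set. For $s\in T$, $x\in Q^\omega$ and $D\subseteq T$ let
\[
\mathrm{cone}(s)=\{t\in T:t\supseteq s\},\quad\mathrm{br}(x)=\{x\upharpoonright n:n\in\omega\},\quad N_x(D)=\{n:x\upharpoonright n\in D\}.
\]
Let $\mathcal O$ be the family of all $D\subseteq T$ such that $D\cap\mathrm{cone}(s)$ is finite for every $s\in D$. Let $\mathcal C$ be the family of sets $\{x\upharpoonright n:n\in N\}$ with $x\in Q^\omega$, $N\subseteq\omega$ infinite, and $(x(n))_{n\in N}$ convergent in $[0,1]$. Let $\mathcal I$ consist of the subsets of finite unions of members of $\mathcal O\cup\mathcal C$. The family $\mathcal O$ is hereditary and contains the finite sets, and a subset of a member of $\mathcal C$ is finite or in $\mathcal C$. So $\mathcal I$ is just the family of finite unions of members of $\mathcal O\cup\mathcal C$.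

This description is existential and will show that $\mathcal I$ is analytic. For a universal description we use the derivative
\[
\partial D=\{s\in D:\ D\cap\mathrm{cone}(s)\text{ is infinite}\}.
\]
Thus $D\in\mathcal O$ if and only if $\partial D=\emptyset$. The operation $\partial$ is monotone, and for all $k$, all $s\in T$ and all finite $F\subseteq T$,
\begin{equation}\label{eq:deriv}
\partial^kD\cap\mathrm{cone}(s)=\partial^k(D\cap\mathrm{cone}(s)),\qquad\partial^k(D\cup F)\subseteq\partial^kD\cup F .
\end{equation}
For $k=1$ the first identity holds because $\mathrm{cone}(t)\subseteq\mathrm{cone}(s)$ for $t\in\mathrm{cone}(s)$, and the second because a finite set does not affect whether $D\cap\mathrm{cone}(t)$ is infinite. Both extend to all $k$ by induction, the second with the help of monotonicity.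

\begin{lemma}\label{lem:rank}
If $D$ is a union of $k$ members of $\mathcal O$, then $\partial^kD=\emptyset$.
\end{lemma}

\begin{proof}
Induction on $k$; for $k=0$ the set $D$ is empty. Let $D=D_1\cup\dots\cup D_k$ with $k\geq1$, and let $s\in D$, say $s\in D_k$. Then $F=D_k\cap\mathrm{cone}(s)$ is finite, and $D\cap\mathrm{cone}(s)=D'\cup F$, where $D'$ is the union of the $k-1$ sets $D_i\cap\mathrm{cone}(s)\in\mathcal O$, $i<k$. By \eqref{eq:deriv} and the induction hypothesis, $\partial^{k-1}D\cap\mathrm{cone}(s)\subseteq\partial^{k-1}D'\cup F=F$. So $s\notin\partial^kD$.
\end{proof}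

\begin{lemma}\label{lem:charC}
A set $D\subseteq T$ is in $\mathcal I$ if and only if
\begin{itemize}
\item[(1)] for some $k$, the set $\partial^kD$ is a finite union of chains, and
\item[(2)] for every $x\in Q^\omega$, the sequence $(x(n))_{n\in N_x(D)}$ has finitely many cluster points.
\end{itemize}
\end{lemma}

\begin{proof}
Let $D=D_1\cup\dots\cup D_k\cup c_1\cup\dots\cup c_l$ with $D_i\in\mathcal O$, $c_j\in\mathcal C$ and $c_j\subseteq\mathrm{br}(x_j)$. For (2), fix $x$. Each $D_i\cap\mathrm{br}(x)$ is finite, since it lies in the cone of its shortest element. Each $c_j\cap\mathrm{br}(x)$ is finite unless $x_j=x$, and in that case $(x(n))$ converges along $N_x(c_j)$. So there are at most $l$ cluster points. For (1), let $P=\bigcup_j\mathrm{br}(x_j)$ and let $s\notin P$. As $P$ is closed under initial segments, $\mathrm{cone}(s)\cap P=\emptyset$, so $D\cap\mathrm{cone}(s)$ is a union of $k$ members of $\mathcal O$. By \eqref{eq:deriv} and Lemma~\ref{lem:rank}, $s\notin\partial^kD$. Hence $\partial^kD\subseteq P$ is a union of $l$ chains.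

Conversely, assume (1) and (2), and write $D=\bigcup_{j<k}(\partial^jD\setminus\partial^{j+1}D)\cup\partial^kD$. If $s\in\partial^jD\setminus\partial^{j+1}D$, then $\partial^jD\cap\mathrm{cone}(s)$ is finite; so $\partial^jD\setminus\partial^{j+1}D\in\mathcal O$. The set $\partial^kD$ is a finite union of chains $c\subseteq D$. A finite chain is in $\mathcal O$. An infinite chain $c$ lies in $\mathrm{br}(x)$ for $x=\bigcup c\in Q^\omega$, and $N_x(c)\subseteq N_x(D)$; by (2) and (C2), $c$ is a finite union of members of $\mathcal C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]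
\emph{$\mathcal I$ is an ideal.} It is hereditary, closed under finite unions, and contains the finite sets. If $\{x(n):n\in\omega\}$ is dense in $[0,1]$, then every point of $[0,1]$ is a cluster point of $(x(n))$, so $\mathrm{br}(x)\notin\mathcal I$ by (2). Hence $T\notin\mathcal I$.

\emph{$\mathcal I$ is analytic.} The map $\partial:2^T\to2^T$ is Borel, since ``$s\in D$ and $D$ contains infinitely many elements of $\mathrm{cone}(s)$'' is a $G_\delta$ condition on $D$. So $\mathcal O=\partial^{-1}[\{\emptyset\}]$ is Borel. Give $Q$ the discrete topology, so that $Q^\omega$ is a copy of $\omega^\omega$. The pairs $(x,N)\in Q^\omega\times2^\omega$ with $N$ infinite and $(x(n))_{n\in N}$ a Cauchy sequence form a Borel set, and $\mathcal C$ is its image under the continuous map $(x,N)\mapsto\{x\upharpoonright n:n\in N\}$. So $\mathcal C$ is analytic. Finally $\mathcal I$ is the union over $k,l$ of the images of $\mathcal O^k\times\mathcal C^l$ under the continuous union map.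

\emph{$\mathcal I$ is coanalytic.} Chains form a closed subset of $2^T$, so the unions of $l$ chains form a compact set; as $\partial^k$ is Borel, (1) defines a Borel set. By (C1) the pairs $(D,x)$ for which $(x(n))_{n\in N_x(D)}$ has infinitely many cluster points form a Borel set, and the sets $D$ violating (2) are its projection. So the complement of $\mathcal I$ is analytic by Lemma~\ref{lem:charC}. By Suslin's theorem $\mathcal I$ is Borel.

\emph{No proper $F_\sigma$ ideal contains $\mathcal I$.} Suppose $\mathcal J\supseteq\mathcal I$ is one. We first find a branch that is $\mathcal J$-positive and then use the copy of $\mathrm{conv}$ on it. Apply Lemma~\ref{lem:fsigma}(ii) to the map $s\mapsto(1_{\mathrm{cone}(t)}(s))_{t\in T}$ from $T$ to $2^T$, a copy of $2^\omega$. This gives $B\in\mathcal J^+$ such that for each $t$ either $B\subseteq^*\mathrm{cone}(t)$ or $B\cap\mathrm{cone}(t)$ is finite. Let $P=\{t:B\subseteq^*\mathrm{cone}(t)\}$. It is closed under initial segments, and it is a chain, because incomparable nodes have disjoint cones and $B$ is infinite. If $s\in B\setminus P$, then $B\cap\mathrm{cone}(s)$ is finite. So $B\setminus P\in\mathcal O\subseteq\mathcal J$,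 and $B\cap P\in\mathcal J^+$. In particular $P$ is infinite, so $P=\mathrm{br}(x)$ for some $x$. By Lemma~\ref{lem:fsigma}(ii) the function $x\upharpoonright n\mapsto x(n)$ converges on a $\mathcal J$-positive subset of $B\cap\mathrm{br}(x)$. This subset belongs to $\mathcal C\subseteq\mathcal J$, a contradiction.

\emph{$\mathcal I\not\geq_K\mathrm{conv}$.} By Lemma~\ref{lem:katetov} it suffices, given $f:T\to[0,1]$, to find $Y\in\mathcal I^+$ on which $f$ converges. We build a branch, choosing nodes to make $f$ converge and choosing the entry after each node to make the labels diverge. For $s\in T$ and a closed interval $L$, call $(s,L)$ \emph{good} if every $t\supseteq s$ has an extension $t'\supseteq t$ with $f(t')\in L$. The pair $(\emptyset,[0,1])$ is good, and if $(s,L)$ is good and $s'\supseteq s$, then $(s',L)$ is good. Let $(s,L)$ be good and let $L',L''$ be the two closed halves of $L$. Either $(s,L')$ is good, or some $t\supseteq s$ has no extension with value in $L'$; in the second case every extension of $t$ has an extension with value in $L\setminus L'$, so $(t,L'')$ is good.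

Let $(q_i)$ enumerate $Q$; this sequence has infinitely many cluster points. Start with $(s_0,L_0)=(\emptyset,[0,1])$. Given a good pair $(s_i,L_i)$, pick $s'_i\supseteq s_i$ and a half $L_{i+1}$ of $L_i$ with $(s'_i,L_{i+1})$ good, then $t_i\supseteq s'_i$ with $f(t_i)\in L_{i+1}$, and put $s_{i+1}=t_i{}^\frown q_i$. The pair $(s_{i+1},L_{i+1})$ is good. Let $x=\bigcup_is_i\in Q^\omega$ and $Y=\{t_i:i\in\omega\}\subseteq\mathrm{br}(x)$. The intervals $L_i$ are nested with lengths $2^{-i}$, so $f$ converges on $Y$. Since $t_0\subsetneq t_1\subsetneq\cdots$ and $x(|t_i|)=q_i$, the sequence $(x(n))_{n\in N_x(Y)}$ is $(q_i)$, so $Y\notin\mathcal I$ by (2).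
\end{proof}

The positive set predicted by Theorem~\ref{thm:A} is easy to see. If $\{x(n):n\in\omega\}$ is dense in $[0,1]$, then $\mathrm{br}(x)$ is positive, and the function $x\upharpoonright n\mapsto x(n)$ converges only on members of $\mathcal C$; so $\mathcal I\upharpoonright\mathrm{br}(x)\geq_K\mathrm{conv}$ by Lemma~\ref{lem:katetov}.

\section{A coanalytic counterexample}\label{sec:D}

We build a tree of infinite sets $Y_\sigma\subseteq\omega$ and declare a set positive if it almost contains some $Y_\sigma$. Two requirements shape the tree. For $(\star)$, every function must converge on some successor of $Y_\sigma$; there are continuum many functions, so the tree branches over $2^\omega$. To defeat an $F_\sigma$ ideal $\mathcal J$, we want to force $\mathcal J$-positive sets down a single branch; for this each $Y_\sigma$ carries a fixed function $d$ with different limits on different successors. The index $x\in2^\omega$ of a successor plays both roles: it codes the function that is made to converge, and it is the limit of $d$.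

Fix an injective enumeration $(q_i)$ of a countable dense subset of $2^\omega$ and a continuous surjection $x\mapsto F_x$ of $2^\omega$ onto $(2^\omega)^\omega$, the space of functions $\omega\to2^\omega$ (it is homeomorphic to $2^\omega$). Since $2^\omega$ has no isolated points, every $s\in2^{<\omega}$ is an initial segment of infinitely many $q_i$. For an infinite set $Y=\{y_0<y_1<\cdots\}\subseteq\omega$ define $d_Y:Y\to2^\omega$ by $d_Y(y_i)=q_i$. Infinitely many $q_i$ begin with $0$ and infinitely many with $1$, so
\begin{equation}\label{eq:dY}
d_Y\text{ converges on no cofinite subset of }Y .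
\end{equation}
For $x\in2^\omega$ define $N(Y,x)\subseteq Y$ by passing to a subsequence twice. Put $i_{-1}=k_{-1}=-1$. Let $i_k$ be the least $i>i_{k-1}$ with $q_i\upharpoonright k=x\upharpoonright k$, and write $v_k=F_x(y_{i_k})$. Define $z\in2^\omega$ recursively: $z(m)=0$ if $(z\upharpoonright m){}^\frown0\subseteq v_k$ for infinitely many $k$, and $z(m)=1$ otherwise. By induction, for every $m$ there are infinitely many $k$ with $z\upharpoonright m\subseteq v_k$. Let $k_m$ be the least $k>k_{m-1}$ with $z\upharpoonright m\subseteq v_k$, and put $N(Y,x)=\{y_{i_{k_m}}:m\in\omega\}$. Then: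
\begin{itemize}
\item[(N1)] $N(Y,x)$ is an infinite subset of $Y$;
\item[(N2)] $d_Y$ converges to $x$ on $N(Y,x)$, since $q_{i_{k_m}}$ agrees with $x$ below $k_m\geq m$;
\item[(N3)] $F_x$ converges on $N(Y,x)$, namely to $z$;
\item[(N4)] $(Y,x)\mapsto N(Y,x)$ is Borel: $y_i$, $i_k$ and $v_k$ are continuous functions of $(Y,x)$, and $z(m)$, $k_m$ and the statement ``$n\in N(Y,x)$'' are obtained from them by quantifiers over $\omega$.
\end{itemize}
For $\sigma\in(2^\omega)^{<\omega}$ put $Y_\emptyset=\omega$ and $Y_{\sigma{}^\frown x}=N(Y_\sigma,x)$, and let
\[
\mathcal I=\{A\subseteq\omega:\ Y_\sigma\not\subseteq^*A\text{ for all }\sigma\in(2^\omega)^{<\omega}\}.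
\]
By (N1) and (N2), if $\sigma\subsetneq\tau$, then $Y_\tau\subseteq Y_\sigma$ and $d_{Y_\sigma}$ converges on $Y_\tau$ to $\tau(|\sigma|)$.

\begin{lemma}\label{lem:order}
If $Y_\tau\subseteq^*Y_\sigma$, then $\tau\supseteq\sigma$.
\end{lemma}

\begin{proof}
Suppose $\sigma,\tau$ are incomparable, with first difference at $i$, and let $\rho=\sigma\upharpoonright i=\tau\upharpoonright i$. Then $d_{Y_\rho}$ converges to $\sigma(i)$ on $Y_\sigma$ and to $\tau(i)\neq\sigma(i)$ on $Y_\tau$, so $Y_\sigma\cap Y_\tau$ is finite; as $Y_\tau$ is infinite, $Y_\tau\not\subseteq^*Y_\sigma$. Suppose $\tau\subsetneq\sigma$. Then $d_{Y_\tau}$ converges on $Y_\sigma\subseteq Y_\tau$, so $Y_\sigma$ is not cofinite in $Y_\tau$ by \eqref{eq:dY}.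
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
\emph{$\mathcal I$ is coanalytic.} By (N4) and induction on $n$, the map $\sigma\mapsto Y_\sigma$ is Borel on $(2^\omega)^n$. So $\mathcal I^+$ is the union over $n$ of the projections of the Borel sets $\{(A,\sigma):\sigma\in(2^\omega)^n,\ Y_\sigma\subseteq^*A\}$, hence analytic.

\emph{$\mathcal I$ is an ideal.} It is hereditary, it contains the finite sets because each $Y_\sigma$ is infinite, and $\omega=Y_\emptyset\notin\mathcal I$. Let $A\cup B\in\mathcal I^+$, say $Y_\sigma\subseteq^*A\cup B$. Choose $x$ such that $F_x$ takes the value $000\cdots$ on $A$ and $111\cdots$ off $A$. By (N3) $F_x$ converges on $Y_{\sigma{}^\frown x}$. So either $Y_{\sigma{}^\frown x}\subseteq^*A$, or $Y_{\sigma{}^\frown x}\cap A$ is finite and $Y_{\sigma{}^\frown x}\subseteq^*B$. Thus $A$ or $B$ is in $\mathcal I^+$.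

\emph{$\mathcal I$ satisfies $(\star)$.} Let $X\in\mathcal I^+$, say $Y_\sigma\subseteq^*X$, and let $g:X\to[0,1]$. Fix a continuous surjection $\kappa:2^\omega\to[0,1]$, for instance binary expansion, and $f:X\to2^\omega$ with $g=\kappa\circ f$. Choose $x$ such that $F_x$ extends $f$. The set $Y=X\cap Y_{\sigma{}^\frown x}$ almost contains $Y_{\sigma{}^\frown x}$, so it is positive. By (N3) $f$ converges on $Y$, and so does $g$ by continuity of $\kappa$. By Lemma~\ref{lem:katetov}, $\mathcal I\upharpoonright X\not\geq_K\mathrm{conv}$ for all $X\in\mathcal I^+$.

\emph{No proper $F_\sigma$ ideal contains $\mathcal I$.} Suppose $\mathcal J\supseteq\mathcal I$ is one. We construct $x_0,x_1,\ldots\in2^\omega$ and $\mathcal J$-positive sets $\omega=B_0\supseteq B_1\supseteq\cdots$ with $B_n\subseteq Y_{\sigma_n}$, where $\sigma_n=(x_0,\dots,x_{n-1})$. Given $B_n$, write $d=d_{Y_{\sigma_n}}$. By Lemma~\ref{lem:fsigma}(ii) there is a $\mathcal J$-positive $B'\subseteq B_n$ on which $d$ converges; let $x_n$ be the limit.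

We claim that $B'\setminus Y_{\sigma_{n+1}}\in\mathcal I$. Suppose $Y_\tau\subseteq^*B'\setminus Y_{\sigma_{n+1}}$. Then $Y_\tau\subseteq^*Y_{\sigma_n}$, so $\tau\supseteq\sigma_n$ by Lemma~\ref{lem:order}. If $\tau=\sigma_n$, then $B'$ is a cofinite subset of $Y_{\sigma_n}$ on which $d$ converges, against \eqref{eq:dY}. So $\tau\supsetneq\sigma_n$, and $d$ converges on $Y_\tau$ to $\tau(n)$. Since $Y_\tau\subseteq^*B'$, it also converges there to $x_n$. Hence $\tau(n)=x_n$, so $\tau\supseteq\sigma_{n+1}$ and $Y_\tau\subseteq Y_{\sigma_{n+1}}$. But $Y_\tau$ is infinite and $Y_\tau\cap Y_{\sigma_{n+1}}$ is finite, a contradiction. This proves the claim, and it follows that $B_{n+1}=B'\cap Y_{\sigma_{n+1}}$ is $\mathcal J$-positive.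

By Lemma~\ref{lem:fsigma}(i) there is $B\in\mathcal J^+$ with $B\subseteq^*B_n$ for all $n$. Then $B\notin\mathcal I$, so $Y_\tau\subseteq^*B$ for some $\tau$. For every $n$ we get $Y_\tau\subseteq^*Y_{\sigma_n}$, hence $\tau\supseteq\sigma_n$ by Lemma~\ref{lem:order}. This is impossible for $n>|\tau|$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{IFCS}
\emph{Ideals and filters on countable sets},
\texttt{https://ru.dgb.unam.mx/bitstream/\allowbreak 20.500.14330/\allowbreak TES01000645364/\allowbreak 3/\allowbreak 0645364\_A1.pdf}

\end{thebibliography}
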